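\title{The Ramsey multiplicity constant of a graph with $m$ edges is $2^{-m^{1+o(1)}}$}

\begin{abstract}
The Ramsey multiplicity constant $C(G)$ of a graph $G$ is the limiting proportion of copies of $G$ that must be monochromatic in a $2$-coloring of the edges of $K_n$. We prove that every graph with $m\ge1$ edges satisfies $C(G)\ge 2^{-3\cdot10^6\,m(\log_2 m+8)^{11}}$. Together with the upper bound $C(G)\le2^{1-m}$ this gives $C(G)=2^{-m^{1+o(1)}}$ uniformly over all graphs with $m$ edges, as conjectured in \cite{source}; the polylogarithmic factor in the exponent cannot be removed. The proof constructs a random monochromatic embedding in which a vertex of degree $d$ costs on average $d\,(\log m)^{O(1)}$ bits. Vertices of different degrees are placed in sets of very different sizes, and these sets are coupled through hidden random tuples whose influence is controlled by relative entropy.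
\end{abstract}

\section{Introduction}

Let $G$ be a graph with $v$ vertices and $m=e(G)$ edges. The complete graph $K_n$ contains $\frac{v!}{|\mathrm{Aut}(G)|}\binom nv$ copies of $G$. The \emph{Ramsey multiplicity} $M(G;n)$ is the minimum, over all colorings of the edges of $K_n$ in red and blue, of the number of monochromatic copies of $G$, and $C(G;n)$ is $M(G;n)$ divided by the number of all copies. Thus $C(G;n)$ is the fraction of copies of $G$ that no coloring can prevent from being monochromatic. Burr and Rosta showed that $C(G;n)$ is monotone increasing in $n$, so that the \emph{Ramsey multiplicity constant}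
\[C(G)=\lim_{n\to\infty}C(G;n)\]
exists, and that $0<C(G)\le2^{1-m}$. The upper bound is what a uniformly random coloring gives: for $m\ge1$, each copy is monochromatic with probability $2^{1-m}$. The question is how small $C(G)$ can be as a function of $m$. All logarithms in this paper have base $2$.

Three examples frame the question.

\emph{Stars.} If $G$ is a star with $m$ edges and a vertex $x$ of $K_n$ sends a proportion $d(x)$ of its edges in red, then asymptotically a proportion $d(x)^m+(1-d(x))^m\ge2^{1-m}$ of the stars centered at $x$ is monochromatic. So $C(G)=2^{1-m}$.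

\emph{Cliques.} By the textbook bound on Ramsey numbers, every coloring of $K_N$ with $N=4^v$ contains a monochromatic $K_v$, hence a monochromatic $G$, and $K_N$ contains at most $N^v$ copies of $G$. By monotonicity, $C(G)\ge C(G;N)\ge4^{-v^2}$. For $G=K_v$ we have $v^2\le4m$, so $\log(1/C(G))\le8m$. For a sparse graph with $v\approx m$ the same argument gives only $\log(1/C(G))=O(m^2)$.

\emph{A clique with a long tail.} Suppose that $G$ is connected and has chromatic number larger than $r$. Split the vertices of $K_n$ into $r$ nearly equal parts, color edges inside a part blue and edges between parts red. There is no red copy of $G$, and a blue copy lies inside one part, so $C(G)\le r^{1-v}$. Let $G$ be $K_{r+1}$ with a pendant path attached, with $m$ edges in total and $r=\lfloor\sqrt m/\log m\rfloor$. Then $v=(1-o(1))m$ and $\log r=(\frac12-o(1))\log m$, so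
\begin{equation}\label{eq:tail}
C(G)\le m^{-m/2+o(m)} .
\end{equation}

So $\log(1/C(G))$ is not always $O(m)$, but in all three examples it is $m$ times at most a logarithm. It was conjectured in \cite[Conjecture 1.2]{source} that this is the general picture: \emph{for all graphs $G$, $C(G)=2^{-e(G)^{1+o(1)}}$, where the $o(1)$ term tends to $0$ as $e(G)\to\infty$.} We prove this in a quantitative form.

\begin{theorem}\label{thm:main}
For every graph $G$ with $m=e(G)\ge1$ edges,
\[2^{-3\cdot10^6\,m(\log m+8)^{11}}\ \le\ C(G)\ \le\ 2^{1-m}.\]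
\end{theorem}

Hence $m-1\le\log(1/C(G))\le3\cdot10^6\,m(\log m+8)^{11}$, so $\log(1/C(G))=m^{1+o(1)}$ uniformly over all graphs with $m$ edges, which is the conjecture. By \eqref{eq:tail} some graphs have $\log(1/C(G))\ge(\frac12+o(1))\,m\log m$, so the polylogarithmic factor can be improved at most in its exponent and constant and cannot be removed. We have not tried to optimize either.

Only the lower bound needs proof. Section~\ref{sec:cost} turns it into a budget problem: find a random monochromatic embedding in which a vertex of degree $d$ costs about $d$ times a power of $\log m$ bits. Section~\ref{sec:onescale} solves this problem when all degrees are comparable. Section~\ref{sec:witness} explains, on a single edge, what goes wrong when degrees differ and which devices repair it. Sections~\ref{sec:packages}--\ref{sec:end} contain the construction and its analysis.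

\section{Densities, costs and parameters}\label{sec:cost}

\subsection*{Reduction to maps}
It is easier to count maps than copies. Let $\Omega$ be a finite set with $n=|\Omega|$, let $\mu$ be the uniform probability measure on $\Omega$, and let $\chi:\Omega\times\Omega\to\{\mathrm{red},\mathrm{blue}\}$ be symmetric; the diagonal is colored too. For a color $c$, let $\pi_c(G)$ be the fraction of maps $f:V(G)\to\Omega$ with $\chi(f(u),f(w))=c$ for all edges $uw$ of $G$. Coloring the diagonal frees us from keeping $f$ injective and from keeping sets disjoint.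

\begin{theorem}\label{thm:density}
Let $G$ have $m\ge1$ edges and let $L=\lceil\log(100m)\rceil$. For every $\Omega$ and $\chi$ there is a color $c$ with $\pi_c(G)\ge2^{-3\cdot10^6\,mL^{11}}$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:density}]
Given a coloring of $K_n$, let $\Omega=V(K_n)$ and color the diagonal arbitrarily. At most $\binom v2n^{v-1}$ of the $n^v$ maps $V(G)\to\Omega$ are not injective. Each copy of $G$ in $K_n$ is the image of exactly $|\mathrm{Aut}(G)|$ injective maps, and there are at most $n^v$ injective maps. So the fraction of copies that are monochromatic in the color $c$ of Theorem~\ref{thm:density} is at least $\pi_c(G)-\frac{v^2}{2n}$. Hence $C(G;n)\ge2^{-3\cdot10^6mL^{11}}-\frac{v^2}{2n}$. Let $n\to\infty$ and use $L\le\log m+\log100+1\le\log m+8$.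
\end{proof}

Isolated vertices do not change $\pi_c(G)$. From now on $G$ has none, so all degrees are at least $1$ and $|V(G)|\le2m$. We fix $G$, $\Omega$ and $\chi$.

\subsection*{The cost of a random embedding}
If a random procedure often produces a monochromatic map and never concentrates too much on one map, then there are many monochromatic maps. Precisely, a \emph{sequential embedding} consists of an auxiliary random variable $\omega$ and a rule which, given $\omega$ and the values of $f$ chosen so far, either ends the procedure or names an unplaced vertex $u$, a number $\gamma_u\ge0$ and a law on $\Omega$ with all point masses at most $2^{\gamma_u}/n$; then $f(u)$ is drawn from this law. We call $\gamma_u$ the \emph{cost} of $u$, and put $\gamma_u=0$ if $u$ is never placed. A uniform choice from a set $S$ has cost $\log(1/\mu(S))$.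

\begin{lemma}\label{lem:count}
Fix a color $c$, and let $\mathcal S$ be the event that all vertices are placed and all edges of $G$ are mapped to pairs of color $c$. If $\Pr(\mathcal S)\ge\frac12$, then $\pi_c(G)\ge\frac12\,2^{-2\mathbb E\sum_u\gamma_u}$.
\end{lemma}

\begin{proof}
Fix $\omega$, and let $\Phi$ be the set of maps $\varphi$ that occur, given $\omega$, as outcomes in $\mathcal S$ with positive probability. Such a $\varphi$ determines the whole run: the rule names the first vertex, $\varphi$ gives its value, the rule names the second vertex, and so on. So the costs are functions $\gamma_u(\varphi)$, and $\Pr(f=\varphi\mid\omega)\le n^{-|V(G)|}2^{\sum_u\gamma_u(\varphi)}$. Therefore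
\[\pi_c(G)\ge n^{-|V(G)|}|\Phi|\ge\sum_{\varphi\in\Phi}\Pr(f=\varphi\mid\omega)\,2^{-\sum_u\gamma_u(\varphi)}=\mathbb E\big[\mathbf 1_{\mathcal S}2^{-\sum_u\gamma_u}\,\big|\,\omega\big].\]
Average over $\omega$. By Jensen's inequality, $\mathbb E[\mathbf 1_{\mathcal S}2^{-\sum\gamma_u}]\ge\Pr(\mathcal S)\,2^{-\mathbb E[\sum\gamma_u\mid\mathcal S]}$, and since the costs are nonnegative, $\mathbb E[\sum\gamma_u\mid\mathcal S]\le\mathbb E[\sum\gamma_u]/\Pr(\mathcal S)\le2\,\mathbb E\sum\gamma_u$.
\end{proof}

Since the degrees sum to $2m$, it suffices to find an embedding that succeeds with probability $\frac12$ and in which a vertex of degree $d$ has \emph{expected} cost $d\,L^{O(1)}$. That only the expectation matters is essential later.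

\subsection*{Parameters}
With $L=\lceil\log(100m)\rceil\ge7$, put
\begin{gather*}
\varepsilon=2^{-L}\le\tfrac1{100m},\qquad K=2L,\qquad p=2L-2,\qquad h=4L,\qquad H=5L^2,\\
b=(L+1)(H+2),\qquad M=3000L^5,
\end{gather*}
and for $0\le j\le L$,
\[\kappa_j=K^j,\qquad t_j=M\kappa_j,\qquad\tau_j=32L^2t_j .\]
Vertices of degree in $[\kappa_j,\kappa_{j+1})$ will form level $j$ and will cost about $b\tau_j$ bits on average, which is their degree times a power of $L$. The other parameters are explained where they enter. We use the following facts.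
\begin{enumerate}
\item[(P1)] $(K/p)^L=\big(1+\frac1{L-1}\big)^{L-1}\big(1+\frac1{L-1}\big)\le\frac76e<4$.
\item[(P2)] $\kappa_L\ge2^L>m$.
\item[(P3)] $2(H+1)\le b$, $\ 1+L(H+2)\le b$, and $b=5L^3+5L^2+2L+2\le6L^3$.
\item[(P4)] $128(H+1)LK^2=2560L^5+512L^3\le M$ and $32K^2(H+2)=640L^4+256L^2\le M$.
\item[(P5)] $(H-h)K-p(H+1)=K\big(\frac{H+1}L-h-1\big)\ge K(L-1)\ge1$, because $p=K(1-\frac1L)$.
\end{enumerate}

\subsection*{Notation}
Let $N_c(x)=\{y:\chi(x,y)=c\}$, and for a set or tuple $S$ let $N_c(S)$ be the intersection of $N_c(x)$ over the elements or entries $x$ of $S$, with $N_c(\emptyset)=\Omega$. For nonempty $A,B\subset\Omega$, let $d_c(A,B)$ be the fraction of pairs in $A\times B$ of color $c$, and $d_c(x,B)=d_c(\{x\},B)$. The neighborhood of a vertex $u$ in $G$ is $N_G(u)$. All random variables take finitely many values, and $\mathcal L(\cdot)$ denotes a law. Besides Markov's inequality we use its reverse form: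
\begin{equation}\label{eq:rm}
\text{if }0\le\xi\le1\text{ and }\mathbb E\xi\ge\rho,\text{ then }\Pr(\xi\ge\rho/2)\ge\rho/2,
\end{equation}
which follows from $\mathbb E\xi\le\Pr(\xi\ge\rho/2)+\rho/2$.

\section{One scale: robust and saturated sets}\label{sec:onescale}

There are two situations in which a monochromatic embedding is easy to find: when both colors appear between all large sets, and when almost all pairs have the same color. The following definition is designed so that the absence of the first situation forces the second.

\begin{definition}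
Let $\tau>0$. A nonempty set $Z\subset\Omega$ is \emph{$\tau$-robust} if $d_c(A,B)\ge\varepsilon$ for both colors $c$ and all $A,B\subset Z$ with $|A|,|B|\ge2^{-\tau}|Z|$. A set $U\subset\Omega$ is \emph{$\tau$-saturated} if no $Z\subset U$ with $\mu(Z)\ge2^{-H\tau}$ is $\tau$-robust.
\end{definition}

A $\tau$-robust set is $\tau'$-robust for all $\tau'\le\tau$, and a subset of a $\tau$-saturated set is $\tau$-saturated. Which alternative holds depends on the scale $\tau$.

\begin{example}\label{ex:scale}
Let $\Omega=\mathbb F_2^d\times\{1,\dots,r\}$ and color the pair $(x,i),(y,i')$ by the parity of $x\cdot y$. The matrix $((-1)^{x\cdot y})_{x,y}$ has orthogonal rows, so its operator norm is $2^{d/2}$. If $A,B\subset\Omega$ have measure at least $2^{-\tau}$ and occupy fractions $g(x),g'(x)\in[0,1]$ of the fiber over $x$, then $\|g\|_2^2\le\|g\|_1$ and $\|g\|_1\ge2^{d-\tau}$, likewise for $g'$, so $|d_{\mathrm{red}}(A,B)-d_{\mathrm{blue}}(A,B)|\le2^{d/2}/\sqrt{\|g\|_1\|g'\|_1}\le2^{\tau-d/2}$. Thus $\Omega$ is $\tau$-robust for $\tau\le d/2-1$. For $\tau\ge d$ it is $\tau$-saturated: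 every nonempty $Z$ meets some fiber in a set $A$ with $|A|\ge2^{-d}|Z|$, and $A\times A$ is monochromatic.
\end{example}

Robustness is used through the following observation.

\begin{lemma}\label{lem:R}
If $Z$ is $\tau$-robust, $B\subset Z$ and $|B|\ge2^{-\tau}|Z|$, then for each color $c$ fewer than $2^{-\tau}|Z|$ points $x\in Z$ have $d_c(x,B)<\varepsilon$.
\end{lemma}

\begin{proof}
Otherwise the set $A$ of these points has $|A|\ge2^{-\tau}|Z|$ and $d_c(A,B)<\varepsilon$.
\end{proof}

\subsection*{Greedy embedding in a robust set}
Each vertex keeps a list of admissible images, and each choice avoids the few points that would shrink the list of a waiting neighbor by more than the factor $\varepsilon$.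

\begin{lemma}\label{lem:greedy}
Let $0\le s<L$, let $X$ be $(\tau_s/2)$-robust and let $c$ be a color. Let $B\subset V(G)$ be an ordered set of vertices of degree less than $\kappa_{s+1}$, each with an initial list $\Lambda_u\subset X$ of size at least $2^{-\tau_s/8}|X|$. Place the vertices of $B$ in order. At the turn of $u$, choose $f(u)$ in the \emph{choice set}
\[\Lambda_u\setminus\bigcup_{u'}\{x\in X:d_c(x,\Lambda_{u'})<\varepsilon\},\]
where $u'$ runs over the unplaced neighbors of $u$ in $B$, and then replace $\Lambda_{u'}$ by $\Lambda_{u'}\cap N_c(f(u))$ for these $u'$. Whatever the earlier choices, every choice set has at least $\frac12 2^{-\tau_s/4}|X|$ points.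
\end{lemma}

\begin{proof}
The list of an unplaced vertex changes fewer than $\kappa_{s+1}$ times, and each change multiplies its size by at least $\varepsilon=2^{-L}$. Since $L\kappa_{s+1}=2L^2\kappa_s\le4L^2M\kappa_s=\tau_s/8$, all lists of unplaced vertices keep size at least $2^{-\tau_s/4}|X|$. By Lemma~\ref{lem:R}, each of the at most $m$ removed sets has fewer than $2^{-\tau_s/2}|X|$ points. As $2m\le2^L\le2^{\tau_s/4}$, the choice set has at least $(2^{-\tau_s/4}-m2^{-\tau_s/2})|X|\ge\frac122^{-\tau_s/4}|X|$ points.
\end{proof}

\subsection*{Saturated sets carry nearly monochromatic laws}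
If $Z$ is not robust, it contains large $A,B$ with almost no blue pairs between them, say. An equal mixture of a law on $A$ and a law on $B$ has half of its pairs across, and these are almost all red. Repeating the step inside $A$ and inside $B$ halves the remaining uncertainty each time. The sparse color may change from step to step; as in the standard upper bound for Ramsey numbers, we keep one counter for each color, and one of them reaches $L$ within $2L$ steps. Saturation guarantees that all sets met on the way are not robust. This lemma is the only place where we use that a pair that is not blue is red.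

\begin{lemma}\label{lem:sat}
Let $\tau\ge1$, and let $U$ be $\tau$-saturated with $\mu(U)\ge2^{-(H-h)\tau}$. Then there are a color $c$ and a probability law $\sigma$ on $U$ with $\sigma(x)\le2^{h\tau}/|U|$ for all $x$ and $(\sigma\times\sigma)(\chi=c)\ge1-5\varepsilon$.
\end{lemma}

\begin{proof}
Say that a law $\sigma$ is \emph{$c$-good of order $a$} if $(\sigma\times\sigma)(\chi=c)\ge1-2^{-a}-4\varepsilon$. We prove by induction on $a+a'$: \emph{for integers $a,a'\ge0$ with $a+a'\le2L$, every $Z\subset U$ with $|Z|\ge2^{-(2L-a-a')(\tau+1)}|U|$ supports a law with point masses at most $2^{(a+a')(\tau+1)}/|Z|$ that is red-good of order $a$ or blue-good of order $a'$.} The case $a=a'=L$, $Z=U$ is the lemma, because $2L(\tau+1)\le4L\tau=h\tau$ and $2^{-L}=\varepsilon$.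

If $a=0$ or $a'=0$, take the uniform law on $Z$; every law is good of order $0$. Let $a,a'\ge1$. We have $\mu(Z)\ge2^{-2L(\tau+1)}\mu(U)\ge2^{-h\tau}2^{-(H-h)\tau}=2^{-H\tau}$, so $Z$ is not $\tau$-robust. Hence there are $A,B\subset Z$ with $|A|,|B|\ge2^{-\tau}|Z|$ and a color of density less than $\varepsilon$ between them. The statement is symmetric under exchanging the colors together with $a$ and $a'$, so let this color be blue.

Let $A'=\{x\in A:d_{\mathrm{blue}}(x,B)\le2\varepsilon\}$. By Markov's inequality,
\[|A'|\ge\tfrac12|A|\ge2^{-(\tau+1)}|Z|\ge2^{-(2L-(a-1)-a')(\tau+1)}|U|,\]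
so the statement for $(a-1,a')$ applies to $A'$. It gives a law $\sigma_1$ on $A'$ with point masses at most $2^{(a+a'-1)(\tau+1)}/|A'|\le2^{(a+a')(\tau+1)}/|Z|$. If $\sigma_1$ is blue-good of order $a'$ we are done, so let it be red-good of order $a-1$. The law $\sigma_1$ is not uniform, so we choose the subset of $B$ only now, adapted to $\sigma_1$. The average of $\sigma_1(N_{\mathrm{blue}}(y))$ over $y\in B$ is $\sum_x\sigma_1(x)d_{\mathrm{blue}}(x,B)\le2\varepsilon$, so $B'=\{y\in B:\sigma_1(N_{\mathrm{blue}}(y))\le4\varepsilon\}$ has $|B'|\ge\frac12|B|\ge2^{-(\tau+1)}|Z|$. The statement for $(a-1,a')$ applied to $B'$ gives a law $\sigma_2$ on $B'$ with the same bound on point masses, and again we may assume that it is red-good of order $a-1$. By the choice of $B'$, $(\sigma_1\times\sigma_2)(\mathrm{red})\ge1-4\varepsilon$. The law $\sigma=\frac12(\sigma_1+\sigma_2)$ satisfies the same bound on point masses, and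
\[(\sigma\times\sigma)(\mathrm{red})\ge2\cdot\tfrac14\big(1-2^{-(a-1)}-4\varepsilon\big)+\tfrac12(1-4\varepsilon)=1-2^{-a}-4\varepsilon.\qedhere\]
\end{proof}

\begin{example}[comparable degrees]\label{ex:regular}
Suppose that all degrees of $G$ lie in $[\kappa_j,\kappa_{j+1})$ for one $j<L$, so $|V(G)|\le2m/\kappa_j$. If $\Omega$ is $\tau_j$-saturated, draw all images independently from the law $\sigma$ of Lemma~\ref{lem:sat}: each vertex costs $h\tau_j$, and all edges get the color $c$ with probability at least $1-5\varepsilon m\ge\frac{19}{20}$. Otherwise there is a $\tau_j$-robust $X$ with $\mu(X)\ge2^{-H\tau_j}$; run Lemma~\ref{lem:greedy} with $s=j$, either color, all initial lists equal to $X$ and uniform choices. It always succeeds, and each vertex costs at most $1+\tau_j/4+H\tau_j\le(H+1)\tau_j$. In both cases the total cost is at most $2m(H+1)\tau_j/\kappa_j=64L^2M(H+1)m$, and Lemma~\ref{lem:count} gives $\log(1/\pi_c(G))\le1+128L^2M(H+1)m$.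
\end{example}

\section{Several scales: witnesses and replication}\label{sec:witness}

Now let the degrees vary. A vertex of degree about $\kappa_j$ can afford a cost of order $H\tau_j$, so it must be placed in a set $X_j$ of measure about $2^{-H\tau_j}$, while a vertex of degree about $\kappa_{j'}$ with $j'>j$ needs robustness at scale $\tau_{j'}$ and may have to live in a far smaller set $X_{j'}$. We place high degrees first. When a vertex $v$ of level $j$ comes up, it needs an initial list: the common neighborhood of the images of its placed neighbors must fill a $2^{-\tau_j/8}$ fraction of $X_j$. The greedy rule cannot secure this, since the exceptional set in Lemma~\ref{lem:R} has relative size up to $2^{-\tau_j}$ and may contain all of $X_{j'}$.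

The remedy is to draw first a uniformly random tuple $T\in X_j^{\,t}$, a \emph{witness}, and to build everything that is placed earlier inside $N_c(T)$. By the symmetry of $\chi$, all entries of $T$ then lie in the list of $v$. If the list is a $2^{-\lambda}$ fraction of $X_j$, the images of the neighbors of $v$ have located $T$ in a set of relative size $2^{-\lambda t}$: they have learned $\lambda t$ bits about $T$. So we must bound how much these images know about $T$.

\subsection*{Relative entropy}
For laws $P,P'$ on a finite set, $D(P\|P')=\sum_xP(x)\log\frac{P(x)}{P'(x)}$. We recall four textbook facts. (i) $D(P\|P')\ge0$. (ii) \emph{Chain rule:} for laws of pairs, $D(P_{AB}\|P'_{AB})=D(P_A\|P'_A)+\sum_aP_A(a)D(P_{B|a}\|P'_{B|a})$. (iii) \emph{Data processing:} $D(\phi_*P\|\phi_*P')\le D(P\|P')$ for every map $\phi$, where $\phi_*P$ is the image law. (iv) $D(P\|P')$ is convex in $P$; in particular, if $A$ is a function of $F$, then $\mathcal L(B|A)$ is an average of the laws $\mathcal L(B|F)$, and $\mathbb ED(\mathcal L(B|A)\|\nu)\le\mathbb ED(\mathcal L(B|F)\|\nu)$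 for every fixed law $\nu$.

For random variables $A,Q$ and a reference law $P$ with $P(q)>0$ for all values $q$ that $Q$ takes, put
\[\mathcal I_P(A;Q)=D\big(\mathcal L(A,Q)\,\big\|\,\mathcal L(A)\times P\big)=\mathbb E\,D\big(\mathcal L(Q|A)\,\big\|\,P\big).\]
This measures how far $Q$ looks from a fresh sample of $P$ to someone who sees $A$. If $A$ is constant it equals $D(\mathcal L(Q)\|P)$.

\begin{lemma}\label{lem:calc}
\begin{enumerate}
\item[(a)] $\mathcal I_{\phi_*P}(A;\phi(Q))\le\mathcal I_P(A;Q)$ for every map $\phi$.
\item[(b)] If $Q\in\mathcal E$ always, then $\mathcal I_P(A;Q)=\mathcal I_{P(\cdot|\mathcal E)}(A;Q)+\log(1/P(\mathcal E))$.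
\item[(c)] Let $B=(B_1,\dots,B_r)$, let $\nu_1,\dots,\nu_r$ be fixed laws, and let $F_i$ be random variables such that $(A,Q,B_1,\dots,B_{i-1})$ is a function of $F_i$. Then
\[\mathcal I_P((A,B);Q)\le\mathcal I_P(A;Q)+\sum_{i=1}^r\mathbb ED(\mathcal L(B_i|F_i)\|\nu_i).\]
\item[(d)] Let $\Gamma=(Q^1,\dots,Q^p)$ and let $\alpha$ be uniform on $\{1,\dots,p\}$ and independent of $(A,\Gamma)$. Then $\mathcal I_P(A;Q^\alpha)\le\frac1p\,\mathcal I_{P^{\otimes p}}(A;\Gamma)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) is data processing. (b) holds because $P(q|\mathcal E)=P(q)/P(\mathcal E)$ for $q\in\mathcal E$. For (c), let $\nu=\nu_1\times\dots\times\nu_r$ and write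
\[\frac{\Pr(a,b,q)}{\Pr(a,b)P(q)}=\frac{\Pr(a,q)}{\Pr(a)P(q)}\cdot\frac{\Pr(b\,|\,a,q)}{\nu(b)}\cdot\frac{\nu(b)}{\Pr(b\,|\,a)} .\]
Take logarithms and expectations. The last factor contributes $-\mathbb ED(\mathcal L(B|A)\|\nu)\le0$, and the middle one contributes $\mathbb ED(\mathcal L(B|A,Q)\|\nu)$, which by the chain rule equals $\sum_i\mathbb ED(\mathcal L(B_i|A,Q,B_{<i})\|\nu_i)$; now use convexity. For (d), $\mathcal L(A,Q^\alpha)=\frac1p\sum_i\mathcal L(A,Q^i)$, so convexity gives $\mathcal I_P(A;Q^\alpha)\le\frac1p\sum_i\mathcal I_P(A;Q^i)$. By the chain rule and convexity,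
\[\mathcal I_{P^{\otimes p}}(A;\Gamma)=\sum_i\mathbb ED(\mathcal L(Q^i|A,Q^{<i})\|P)\ge\sum_i\mathbb ED(\mathcal L(Q^i|A)\|P)=\sum_i\mathcal I_P(A;Q^i).\qedhere\]
\end{proof}

The next lemma converts bounds on information into bounds on lists, once on average and once with an exponentially small error.

\begin{lemma}[witness lemma]\label{lem:witness}
Let $P$ be a law on a finite set with a map $q\mapsto(r(q),T(q))$. Let $\mathcal R$ be a set of values of $r$ such that, for $r\in\mathcal R$, the conditional law under $P$ of $T(q)$ given $r(q)=r$ is uniform on $X(r)^t$ for a nonempty set $X(r)$. Let sets $\Lambda(a,r)\subset X(r)$ be given for all $a$ and all $r\in\mathcal R$. Let $(A,Q)$ be a random pair such that, with $R=r(Q)$, always $R\in\mathcal R$ and $T(Q)\in\Lambda(A,R)^t$. Write $X=X(R)$ and $\Lambda=\Lambda(A,R)$.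
\begin{enumerate}
\item[(i)] $t\,\mathbb E\log(|X|/|\Lambda|)\le\mathcal I_P(A;Q)$.
\item[(ii)] If $\mathcal L(A,Q)\le2^\eta\,\nu\times P$ pointwise for some law $\nu$, then $\Pr(|\Lambda|<2^{-\lambda}|X|)\le2^{\eta-\lambda t}$ for all $\lambda>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $T=T(Q)$. By Lemma~\ref{lem:calc}(a) and the chain rule, dropping the nonnegative term for $(A,R)$, we get $\mathcal I_P(A;Q)\ge\mathbb ED(\mathcal L(T|A,R)\|\mathrm{unif}(X^t))$. The law $\mathcal L(T|A,R)$ is supported on $\Lambda^t$, so data processing with the indicator function of $\Lambda^t$ bounds the inner divergence below by $\log(|X|^t/|\Lambda|^t)$.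

(ii) Consider the set of pairs $(a,q)$ with $r=r(q)\in\mathcal R$, $T(q)\in\Lambda(a,r)^t$ and $|\Lambda(a,r)|<2^{-\lambda}|X(r)|$. Under $\nu\times P$, given $a$ and $r$, the tuple $T(q)$ is uniform on $X(r)^t$, so this set has probability at most $2^{-\lambda t}$. Under $\mathcal L(A,Q)$ the first two conditions always hold.
\end{proof}

\begin{example}[one edge]\label{ex:edge}
Let $G$ be an edge $uv$, with $u$ expensive and placed first. Let $P$ be a law of pairs $Q=(X,T)$ with $T$ uniform on $X^t$ given $X$. Let $\Gamma=(Q^1,\dots,Q^p)$ have law $P^{\otimes p}$ conditioned on an event of probability $2^{-\beta}$ on which $W=\bigcap_iN_c(T^i)\ne\emptyset$. Given $\Gamma$, draw $x=f(u)$ from any law on $W$ with point masses at most $2^\gamma/n$. Only then choose $\alpha$ uniformly from $\{1,\dots,p\}$, and give $v$ the list $\Lambda=X^\alpha\cap N_c(x)$. Since $x\in N_c(T^\alpha)$, all entries of $T^\alpha$ lie in $\Lambda$.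

We have $D(\mathcal L(\Gamma)\|P^{\otimes p})=\beta$ and $D(\mathcal L(x|\Gamma)\|\mu)\le\gamma$, so $\mathcal I_{P^{\otimes p}}(x;\Gamma)\le\beta+\gamma$ by Lemma~\ref{lem:calc}(c) with constant $A$. By Lemma~\ref{lem:calc}(d), $\mathcal I_P(x;Q^\alpha)\le(\beta+\gamma)/p$. Also $\mathcal L(x,\Gamma)\le2^{\beta+\gamma}\mu\times P^{\otimes p}$, so $\mathcal L(x,Q^\alpha)\le2^{\beta+\gamma}\mu\times P$. The two parts of Lemma~\ref{lem:witness}, the first with Markov's inequality, give
\begin{equation}\label{eq:edge}
\Pr\big(|\Lambda|<2^{-\lambda}|X^\alpha|\big)\le\min\Big\{\frac{\beta+\gamma}{p\,t\lambda},\ 2^{\beta+\gamma-\lambda t}\Big\}.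
\end{equation}
The second bound is strong but empty until $\lambda t>\beta+\gamma$, and it gains nothing from $p$. The first bound gains the factor $p$ but decays only like $1/\lambda$.
\end{example}

The bounds \eqref{eq:edge} dictate the design of the proof. Take $v$ of level $j$ with up to $K\kappa_j$ neighbors of level $j'>j$, each of cost about $H\tau_{j'}$, and let $t=t_j=M\kappa_j$ and $\lambda=\tau_j/8$.

\emph{Replication.} The exponential bound needs $M\kappa_j\tau_j/8>K\kappa_jH\tau_{j'}$, that is, $M>8HK^{j'-j+1}$. This holds for $j'=j+1$ by (P4), but not for distant levels. So the structure of level $j+1$ is built in the common part of $p$ independent copies of the structure of level $j$, and the copy to be used is selected only after the higher levels are embedded. From level $j'$ down to level $j$ the information is divided by $p^{j'-j}$ while the cost is larger by $K^{j'-j}$, and (P1) says that this loses at most a factor $4$. We cannot take $p=K$: the common part of $p$ copies, each of measure about $2^{-(H+1)\tau_{j}}$, must have measure $2^{-(H-h)\tau_{j+1}}$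 for Lemma~\ref{lem:sat} to apply. This is (P5), and it is the reason for taking $H$ of order $hL$.

\emph{Backup positions.} The average bound leaves each vertex a failure probability that is only an inverse power of $L$, too much for a union bound over $2m$ vertices. So a vertex of level $j$ that finds its list too short tries again in sets $X_{j,s}$, $s=j+1,j+2,\dots$, robust at scale $\tau_s$, where a list of relative size $2^{-\tau_s/8}$ suffices. The probability of failing at scale $\tau_s$ decays like $1/\tau_s$ and the cost of the next attempt grows like $\tau_{s+1}$, so each attempt adds only a comparable amount to the expected cost. At the last scale the exponential bound applies. The set $X_{j,s}$ is small, but its witness has length only $t_j$, so restricting to the neighborhood of the witness is affordable at level $j$.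

\emph{Caps.} A robust set at scale $\tau_s$ may fail to exist in the available region. Then the region is $\tau_s$-saturated, and all vertices of degree at least $\kappa_s$ can be placed by Lemma~\ref{lem:sat}. This lemma also decides the color, at the very end of the construction, so all lower structures are built for both colors.

\section{Packages}\label{sec:packages}

We construct in stages $j=0,1,\dots$ random finite objects $Q_j$, the \emph{packages}, with laws $P_j$. A package has a \emph{window} $W(Q_j)\subset\Omega$, a function of $Q_j$: the region in which all later stages are built. We also define integers $\ell_j$, the \emph{caps}, with $\ell_0=L$ and $j\le\ell_j\le L$; scales $\tau_s$ with $s\ge\ell_j$ need no backup sets. The construction stops at a stage $k$. It depends on $G$ only through $m$. The word ``first'' refers to a fixed ordering of the subsets of $\Omega$. Put $q_j=\mathbb E_{P_j}\mu(W(Q_j))$. Along with the construction we prove, in Lemma~\ref{lem:guard},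
\begin{equation}\label{eq:q}
q_j\ge2^{-(H+1)\tau_j}.
\end{equation}

\subsection*{Bundles}
Stage $j$ starts from a \emph{bundle} $\Gamma_j$ with law $\Pi_j$. For $j=0$, $\Gamma_0$ is the empty tuple, $W(\Gamma_0)=\Omega$ and $\delta_0=1$. For $j\ge1$,
\[\Gamma_j=(Q^1,\dots,Q^p),\quad\Pi_j=P_{j-1}^{\otimes p},\quad W(\Gamma_j)=\bigcap_iW(Q^i),\quad\delta_j=\tfrac12q_{j-1}^{\,p}.\]
Let $\mathcal B_j$ be the event $\mu(W(\Gamma_j))\ge\delta_j$. For $j\ge1$, independence and Jensen's inequality give
\[\mathbb E_{\Pi_j}\mu(W(\Gamma_j))=\int P_{j-1}\big(x\in W(Q)\big)^p\,d\mu(x)\ge q_{j-1}^{\,p}=2\delta_j,\]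
so $\Pi_j(\mathcal B_j)\ge\delta_j$ by \eqref{eq:rm}; for $j=0$ the event $\mathcal B_0$ is sure. By \eqref{eq:q} for $j-1$ and (P5),
\begin{equation}\label{eq:delta}
\log\tfrac1{\delta_j}\le1+p(H+1)\tau_{j-1}\le(H-h)K\tau_{j-1}=(H-h)\tau_j\qquad(j\ge1),
\end{equation}
and $\log(1/\delta_0)=0\le(H-h)\tau_0$.

\subsection*{Stopping rule}
Stop, with $k=j$, if $j=\ell_j$. Also stop, with $k=j$, if $j<\ell_j$ and $W(\Gamma_j)$ is $\tau_j$-saturated with probability at least $\frac12$ under $\Pi_j(\cdot\,|\mathcal B_j)$. Otherwise let $\mathcal E_j$ be the event that $\mathcal B_j$ holds and $W(\Gamma_j)$ is not $\tau_j$-saturated; then $\Pi_j(\mathcal E_j)\ge\delta_j/2$, and we define $P_j$ as follows.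

\subsection*{Sampling a package}
In the embedding, the sets for $s=j,j+1,\dots$ are used in increasing order of $s$, and each must lie in the neighborhood of the witnesses of the later ones. So they are built in decreasing order of $s$, inside a shrinking current window $U$. The danger is that the witnesses, drawn from tiny sets, shrink $U$ so much that no large robust set is left for $s=j$. We therefore fix a large $\tau_j$-robust set at the start and track what remains of it, the \emph{guard} $Y$; each backup set is chosen among points that see $Y$ in the right color.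
\begin{enumerate}
\item[(a)] Sample $\Gamma_j$ from $\Pi_j(\cdot\,|\mathcal E_j)$.
\item[(b)] Let $Y^0$ be the first $\tau_j$-robust subset of $W(\Gamma_j)$ with $\mu(Y^0)\ge2^{-H\tau_j}$. Put $Y=Y^0$ and $U=W(\Gamma_j)$.
\item[(c)] For $s=\ell_j-1,\ell_j-2,\dots,j+1$ and, for each $s$, for $c=\mathrm{red}$ and then $c=\mathrm{blue}$, perform the following \emph{step}. Let $U'=\{x\in U:d_c(x,Y)\ge\varepsilon\}$.
\begin{enumerate}
\item[(c1)] If $U'$ is $\tau_s$-saturated, \emph{mark} the pair $(s,c)$, replace $U$ by $U'$ and $Y$ by $Y\cap U'$, and go to the next $s$ (skipping blue if $c$ is red).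
\item[(c2)] Otherwise let $X^c_s$ be the first $\tau_s$-robust subset of $U'$ with $\mu(X_s^c)\ge2^{-H\tau_s}$, and let $Y'=\{y\in Y\cap U':d_c(y,X_s^c)\ge\varepsilon/2\}$. Draw $T_s^c$ uniformly from $(X_s^c)^{t_j}$. Replace $U$ by $U'\cap N_c(T_s^c)$ and $Y$ by $Y'\cap N_c(T_s^c)$. If the new $Y$ has fewer than $\frac12(\varepsilon/2)^{t_j}|Y'|$ points, declare the package \emph{dead}, set $W=\emptyset$ and stop sampling.
\end{enumerate}
\item[(d)] Let $Y^*$ be the final $Y$ and put $X_j^{\mathrm{red}}=X_j^{\mathrm{blue}}=Y^*$. Draw $T_j^{\mathrm{red}}$ and then $T_j^{\mathrm{blue}}$ independently and uniformly from $(Y^*)^{t_j}$. Put $W=U\cap N_{\mathrm{red}}(T_j^{\mathrm{red}})\cap N_{\mathrm{blue}}(T_j^{\mathrm{blue}})$.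
\item[(e)] The package $Q_j$ is the whole record of (a)--(d), including $\Gamma_j$. Its \emph{type} is its set of marked pairs. For each $s$ at most one pair is marked, so there are at most $3^L$ types. The next cap must be the same for all packages, so let $\theta_j$ be a type $\theta$ that maximizes $\mathbb E[\mu(W)\mathbf 1_{\mathrm{type}=\theta}]$, and define $W(Q_j)=W$ if $Q_j$ has type $\theta_j$ and $W(Q_j)=\emptyset$ otherwise. Put $\ell_{j+1}=\min(\{\ell_j\}\cup\{s:(s,c)\in\theta_j\})$.
\end{enumerate}
Since $j<\ell_j$ and marked pairs have $s\ge j+1$, we get $j+1\le\ell_{j+1}\le\ell_j$. A package is \emph{alive} if $W(Q_j)\ne\emptyset$. Unsuccessful packages are not conditioned away; they only receive an empty window. This keeps every witness exactly uniform under $P_j$, as Lemma~\ref{lem:witness} requires. The price of conditioning is paid at the next stage, once, through the event $\mathcal E_{j+1}$.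

\begin{lemma}\label{lem:guard}
As long as the package is not dead, $Y\subset U\cap Y^0$ and $|Y|\ge2^{-\tau_j/4}|Y^0|$; in particular $Y\neq\emptyset$, so the steps are well defined. Moreover \eqref{eq:q} holds.
\end{lemma}

\begin{proof}
Write $t=t_j$ and $\tau=\tau_j=32L^2t$. The inclusion $Y\subset U\cap Y^0$ holds in (b) and is preserved, because $Y$ is intersected with every set that $U$ is intersected with. We show that after $i$ steps $|Y|\ge2^{-i(2L+4)t}|Y^0|$. There are at most $2L$ steps and $2L(2L+4)t\le8L^2t=\tau/4$, so this gives the size bound. Suppose that the bound holds before a step, so $|Y|\ge2^{-\tau/4}|Y^0|$. Points of $Y\setminus U'$ have $d_c(x,Y)<\varepsilon$, so Lemma~\ref{lem:R} with $Z=Y^0$, $B=Y$ gives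
\[|Y\setminus U'|<2^{-\tau}|Y^0|\le2^{-3\tau/4}|Y|\le\tfrac\varepsilon4|Y| .\]
In (c1), $Y$ loses at most half of its points. In (c2), every $x\in X_s^c\subset U'$ has $d_c(x,Y)\ge\varepsilon$, so by symmetry the average of $d_c(y,X_s^c)$ over $y\in Y$ is at least $\varepsilon$. By \eqref{eq:rm}, at least $\frac\varepsilon2|Y|$ points $y\in Y$ have $d_c(y,X_s^c)\ge\varepsilon/2$, so $|Y'|\ge\frac\varepsilon2|Y|-\frac\varepsilon4|Y|=\frac\varepsilon4|Y|$. If the package does not die, $|Y|$ is multiplied by at least $\frac\varepsilon4\cdot\frac12(\varepsilon/2)^t=2^{-(L+3)-(L+1)t}\ge2^{-(2L+4)t}$.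

Now we bound $q_j$. In (c2), given the past, $|Y'\cap N_c(T_s^c)|/|Y'|$ has mean equal to the average of $d_c(y,X_s^c)^t$ over $y\in Y'$, which is at least $\rho=(\varepsilon/2)^t$. By \eqref{eq:rm} the package survives this step with probability at least $\rho/2=2^{-1-(L+1)t}$. So it survives (c) with probability at least $2^{-2L(1+(L+1)t)}\ge2^{-2L(L+2)t}\ge2^{-\tau/4}$. In (d), Lemma~\ref{lem:R} with $Z=Y^0$, $B=Y^*$ shows that all but $2\cdot2^{-\tau}|Y^0|\le2\cdot2^{-3\tau/4}|Y^*|\le\frac12|Y^*|$ points of $Y^*$ have density at least $\varepsilon$ to $Y^*$ in both colors. Each such point lies in $U$, and it lies in $W$ with probability at least $\varepsilon^{2t}=2^{-2Lt}$. So, given survival and everything before (d), $\mu(W)$ has mean at least $\frac12\mu(Y^*)2^{-2Lt}$, where $\mu(Y^*)\ge2^{-(H+1/4)\tau}$. Restricting to the type $\theta_j$ loses at most the factor $3^L\le2^{2L}$. Altogether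
\[q_j\ge2^{-\tau/4}\cdot\tfrac12\cdot2^{-(H+1/4)\tau}\cdot2^{-2Lt-2L}\ge2^{-(H+1)\tau},\]
because $1+2Lt+2L\le16L^2t=\tau/2$.
\end{proof}

\begin{lemma}\label{lem:structure}
Let $j\le s<\ell_{j+1}$ and let $c$ be a color. If $Q_j$ is alive, then:
\begin{enumerate}
\item[(1)] $X_s^c$ and $T_s^c$ exist, $X_s^c$ is $(\tau_s/2)$-robust, $\mu(X_s^c)\ge2^{-(H+1/4)\tau_s}$, and $X_s^c\subset W(\Gamma_j)$;
\item[(2)] $X_s^c\subset N_c(T_{s'}^c)$ for $s<s'<\ell_{j+1}$, and $W(Q_j)\subset W(\Gamma_j)\cap N_c(T_s^c)$.
\end{enumerate}
Moreover,
\begin{enumerate}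
\item[(3)] under $P_j$, on the event that $T_s^c$ is drawn, the part of the record preceding $T_s^c$ determines $X_s^c$, and given this part, $T_s^c$ is uniform on $(X_s^c)^{t_j}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) An alive package is not dead and has type $\theta_j$. If $j<s<\ell_{j+1}$, then $s\le\ell_j-1$ and no pair with first entry $s$ is marked, so both steps for $s$ were of kind (c2); there $X_s^c\subset U'\subset W(\Gamma_j)$ is $\tau_s$-robust of measure at least $2^{-H\tau_s}$. For $s=j$ we have $X_j^c=Y^*\subset Y^0$ and $|Y^*|\ge2^{-\tau_j/4}|Y^0|$ by Lemma~\ref{lem:guard}. This gives the measure bound, and subsets of $Y^*$ of relative size at least $2^{-\tau_j/2}$ have at least $2^{-3\tau_j/4}|Y^0|\ge2^{-\tau_j}|Y^0|$ points, so the $\tau_j$-robustness of $Y^0$ gives the $(\tau_j/2)$-robustness of $Y^*$.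

(2) The set $U$ starts as $W(\Gamma_j)$ and only shrinks. For $s'>j$ it is contained in $N_c(T_{s'}^c)$ from the moment $T_{s'}^c$ is drawn. For $s<s'$ the set $X_s^c$ is chosen later, inside the current $U$ (for $s=j$ because $Y^*\subset U$). Finally, $W(Q_j)$ is contained in the last $U$ and in $N_c(T_j^c)$.

(3) This is the sampling rule; the only conditioning in the definition of $P_j$ concerns $\Gamma_j$.
\end{proof}

\begin{lemma}\label{lem:cap}
If $\ell_j<L$, then $W(\Gamma_j)$ is $\tau_{\ell_j}$-saturated for every $\Gamma_j\in\mathcal B_j$.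
\end{lemma}

\begin{proof}
We use induction on $j$; for $j=0$ there is nothing to prove. Let $\ell_{j+1}<L$ and $\Gamma_{j+1}\in\mathcal B_{j+1}$. Since $\delta_{j+1}>0$, the window $W(\Gamma_{j+1})$ is nonempty, so the first entry $Q$ of $\Gamma_{j+1}$ is alive, and $W(\Gamma_{j+1})\subset W(Q)$. If $\ell_{j+1}=\ell_j$, then $W(Q)\subset W(\Gamma_j)$ for the bundle $\Gamma_j\in\mathcal E_j\subset\mathcal B_j$ contained in $Q$, and $W(\Gamma_j)$ is $\tau_{\ell_j}$-saturated by induction. Otherwise $\ell_{j+1}=s$ with $(s,c)\in\theta_j$; as $Q$ has type $\theta_j$, $W(Q)$ is contained in the $\tau_s$-saturated set $U'$ of the step that marked $(s,c)$. Saturation passes to subsets.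
\end{proof}

\subsection*{The top stage and the color}
Since $j\le\ell_j\le L$ at every stage, the construction stops at some $k\le L$. We define an event $\mathcal E_k$ and a color $c^*$.

\emph{Empty top: $k=\ell_k=L$.} Put $\mathcal E_k=\mathcal B_k$ and $c^*=\mathrm{red}$.

\emph{Saturated top: all other cases.} Either $k=\ell_k<L$, and $W(\Gamma_k)$ is $\tau_k$-saturated on all of $\mathcal B_k$ by Lemma~\ref{lem:cap}, or $k<\ell_k$, and it is $\tau_k$-saturated with conditional probability at least $\frac12$ given $\mathcal B_k$. Let $\mathcal B_k'$ be the event that $\mathcal B_k$ holds and $W(\Gamma_k)$ is $\tau_k$-saturated. On $\mathcal B_k'$, Lemma~\ref{lem:sat} applies to $U=W(\Gamma_k)$ with $\tau=\tau_k$, by \eqref{eq:delta}. Fix for each $\Gamma_k\in\mathcal B_k'$ a pair $(c,\sigma)$ as in that lemma. Let $c^*$ be a color that occurs with conditional probability at least $\frac12$ given $\mathcal B_k'$, and let $\mathcal E_k\subset\mathcal B'_k$ be the event that $c=c^*$. By \eqref{eq:delta}, the law $\sigma=\sigma_{\Gamma_k}$ satisfies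
\begin{equation}\label{eq:sigma}
n\,\sigma(x)\le2^{h\tau_k}/\mu(W(\Gamma_k))\le2^{h\tau_k}/\delta_k\le2^{H\tau_k}\qquad\text{on }\mathcal E_k .
\end{equation}

In all cases $\mathcal E_j\subset\mathcal B_j$ and $\Pi_j(\mathcal E_j)\ge\delta_j/4$ for $0\le j\le k$. So for $1\le j\le k$, by \eqref{eq:delta},
\begin{equation}\label{eq:beta}
\beta_j:=\log\frac1{\Pi_j(\mathcal E_j)}\le3+p(H+1)\tau_{j-1}\le p(H+2)\tau_{j-1}\le(H+2)\tau_j .
\end{equation}
The color $c^*$ is not random. From now on a pair is \emph{good} if it has color $c^*$, and we write $N_\circ=N_{c^*}$.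

\section{The random embedding}\label{sec:embed}

\subsection*{Levels}
Let $V_{\mathrm{top}}=\{u:\deg u\ge\kappa_k\}$ and $V_j=\{u:\kappa_j\le\deg u<\kappa_{j+1}\}$ for $0\le j<k$. These sets partition $V(G)$, because all degrees are at least $1=\kappa_0$. In the case of an empty top, $V_{\mathrm{top}}=\emptyset$ by (P2), so no law $\sigma$ is needed. Since the degrees sum to $2m$,
\begin{equation}\label{eq:levels}
|V_{\mathrm{top}}|\kappa_k\le2m,\qquad|V_j|\kappa_j\le2m .
\end{equation}

\subsection*{A random branch of packages}
Sample $\Gamma_k$ from $\Pi_k(\cdot\,|\mathcal E_k)$ and independent uniform indices $\alpha_{k-1},\dots,\alpha_0\in\{1,\dots,p\}$. Let $Q_{k-1}$ be entry number $\alpha_{k-1}$ of $\Gamma_k$, let $\Gamma_{k-1}$ be the bundle contained in $Q_{k-1}$, let $Q_{k-2}$ be entry number $\alpha_{k-2}$ of $\Gamma_{k-1}$, and so on down to $Q_0$. From now on $\Gamma_j$ and $Q_j$ denote these random objects. Their laws are no longer $\Pi_j$ and $P_j$, which serve as reference laws. Each $\Gamma_j$ lies in $\mathcal E_j\subset\mathcal B_j$, so its window is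 nonempty and all its entries are alive. For $0\le j\le s<k$ let $X_{j,s}$ and $T_{j,s}$ be the set $X_s^{c^*}$ and the tuple $T_s^{c^*}$ of $Q_j$; they exist by Lemma~\ref{lem:structure}(1), since $s<k\le\ell_k\le\ell_{j+1}$. The pairs $(j,s)$ are the \emph{positions}, ordered by
\[(j',s')\prec(j,s)\iff j'>j,\ \text{ or }\ j'=j\text{ and }s'<s ;\]
see Figure~\ref{fig:positions}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.2cm,y=1.25cm]
\node[draw,rounded corners] (t) at (3,3) {$V_{\mathrm{top}}$};
\node[draw] (a) at (2,2) {$(2,2)$};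
\node[draw] (b) at (1,1) {$(1,1)$};
\node[draw] (c) at (2,1) {$(1,2)$};
\node[draw] (d) at (0,0) {$(0,0)$};
\node[draw] (e) at (1,0) {$(0,1)$};
\node[draw] (f) at (2,0) {$(0,2)$};
\draw[->] (t) -- (a);
\draw[->] (a) -- (b);
\draw[->] (b) -- (c);
\draw[->] (c) -- (d);
\draw[->] (d) -- (e);
\draw[->] (e) -- (f);
\node at (-1,2) {$V_2$};
\node at (-1,1) {$V_1$};
\node at (-1,0) {$V_0$};
\node at (0,-0.7) {$\tau_0$};
\node at (1,-0.7) {$\tau_1$};
\node at (2,-0.7) {$\tau_2$};
\node at (3,-0.7) {$\tau_3$};
\end{tikzpicture}
\caption{The positions $(j,s)$ for $k=3$. Row $j$ serves the vertices of degree in $[\kappa_j,\kappa_{j+1})$ and uses witnesses of length $t_j$; column $s$ uses sets that are robust at scale $\tau_s/2$. Arrows give the order of the embedding. The witnesses are drawn in the reverse order, so that every image placed before a position lies in the common neighborhood of the witness of that position.}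
\label{fig:positions}
\end{figure}

\begin{lemma}\label{lem:vis}
For every position $(j,s)$, $W(\Gamma_k)\subset N_\circ(T_{j,s})$, and $X_{j',s'}\subset N_\circ(T_{j,s})$ whenever $(j',s')\prec(j,s)$.
\end{lemma}

\begin{proof}
For $j<j'\le k$, the definition of bundles and Lemma~\ref{lem:structure}(2) give $W(\Gamma_{j'})\subset W(Q_{j'-1})\subset W(\Gamma_{j'-1})\subset\dots\subset W(Q_j)\subset N_\circ(T_{j,s})$, and $X_{j',s'}\subset W(\Gamma_{j'})$ for $j'<k$ by Lemma~\ref{lem:structure}(1). For $j'=j$ use the first part of Lemma~\ref{lem:structure}(2).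
\end{proof}

\subsection*{The process}
First the images $f(u)$, $u\in V_{\mathrm{top}}$, are drawn independently from $\sigma_{\Gamma_k}$ in a fixed order, each at cost $\gamma_u=H\tau_k$; this is allowed by \eqref{eq:sigma}. Then we go through the positions in increasing order. At the start of position $(j,s)$ define, for \emph{every} vertex $v$ of $G$,
\[\Lambda_v^{j,s}=X_{j,s}\cap N_\circ\big(\{f(u):u\in N_G(v)\text{ is already placed}\}\big),\]
and let $V_{j,s}$ be the set of unplaced $v\in V_j$ with $|\Lambda_v^{j,s}|\ge2^{-\tau_s/8}|X_{j,s}|$. Place the vertices of $V_{j,s}$, in a fixed order of $V(G)$, by the rule of Lemma~\ref{lem:greedy} with $X=X_{j,s}$, $c=c^*$, $B=V_{j,s}$ and initial lists $\Lambda_v^{j,s}$, choosing each image uniformly from its choice set. The lemma applies because $X_{j,s}$ is $(\tau_s/2)$-robust and the degrees in $V_j$ are less than $\kappa_{j+1}\le\kappa_{s+1}$. The cost $\gamma_v=\log(1/\mu(\text{choice set}))$ satisfies, by Lemmas~\ref{lem:greedy} and~\ref{lem:structure}(1),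
\begin{equation}\label{eq:cost}
\gamma_v\le1+\tfrac{\tau_s}4+(H+\tfrac14)\tau_s\le(H+1)\tau_s\qquad\text{if $v$ is placed at }(j,s).
\end{equation}
Vertices of $V_j$ that are unplaced after position $(j,k-1)$ stay unplaced, with cost $0$, and the process continues. The positions $(j,j),\dots,(j,k-1)$ form \emph{round} $j$.

This is a sequential embedding with $\omega=(\Gamma_k,\alpha_{k-1},\dots,\alpha_0)$. If an edge is not inside $V_{\mathrm{top}}$ and both ends are placed, then the later end was chosen from its current list, which lies in $N_\circ$ of the image of the earlier end. So the event $\mathcal S$ of Lemma~\ref{lem:count} for $c=c^*$ holds if and only if all vertices are placed and all edges inside $V_{\mathrm{top}}$ are mapped to good pairs. We also record the fact that makes replication work: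
\begin{equation}\label{eq:indep}
\text{$\alpha_{j-1}$ is independent of $\Gamma_j$ together with the process up to the end of round $j$.}
\end{equation}
Indeed, these rounds use only $\Gamma_k$ and $Q_{k-1},\dots,Q_j$, which are functions of $\Gamma_k,\alpha_{k-1},\dots,\alpha_j$. For $j=k$, the process up to the end of round $k$ means the placement of $V_{\mathrm{top}}$.

\section{Information and expected cost}\label{sec:info}

Fix a vertex $v$. We encode what $v$ sees of its neighbors in a format of fixed length, ordered in time, to which the chain rule applies. The position at which a neighbor is placed is random and itself carries information, so it is part of the encoding. A \emph{slot} is a triple $(j',s',u)$ with $(j',s')$ a position and $u\in N_G(v)\cap V_{j'}$; its value is $f(u)$ if $u\in V_{j',s'}$, and a symbol $*\notin\Omega$ otherwise. Slots are ordered by position and then by the fixed order of the vertices. Each neighbor has at most $k\le L$ slots, and at most one of them has a value in $\Omega$.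

The \emph{history} before the slot $(j',s',u)$ consists of $\omega$ and all values of $f$ chosen before the turn of $u$ at $(j',s')$. It determines all packages $Q_j$, all earlier slot values, whether $u\in V_{j',s'}$, and, if so, the choice set of $u$ and $\gamma_u$. Given the history, the slot value is either $*$ with certainty or uniform on a set of measure $2^{-\gamma_u}$. Relative to $\nu_*=\frac12\delta_*+\frac12\mu$, where $\delta_*$ is the point mass at $*$, these two laws have constant density on their supports:
\begin{equation}\label{eq:slot}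
\text{density $2$ in the first case, density $2^{1+\gamma_u}$ in the second.}
\end{equation}
The divergences from $\nu_*$ are $1$ and $1+\gamma_u$. Likewise, for $u\in V_{\mathrm{top}}$, the history consists of $\omega$ and the earlier values of $f$, and given it $f(u)$ has law $\sigma$, with density at most $2^{H\tau_k}$ relative to $\mu$.

For $0\le j<k$ and $j\le s\le k$, let $A_{j,s}=A_{j,s}(v)$ consist of the images of $N_G(v)\cap V_{\mathrm{top}}$ and the values of all slots at positions $\prec(j,s)$. Here $(j,k)$ stands for the end of round $j$, so $A_{j,k}=A_{j-1,j-1}$ for $j\ge1$. Define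
\[D_{j,s}(v)=\mathcal I_{P_j}\big(A_{j,s}(v);Q_j\big).\]

\begin{lemma}\label{lem:apply}
For every position $(j,s)$ and vertex $v$, Lemma~\ref{lem:witness} applies with $P=P_j$, $t=t_j$, $A=A_{j,s}(v)$, $Q=Q_j$, $X=X_{j,s}$ and $\Lambda=\Lambda_v^{j,s}$. In particular,
\[\Pr\big(|\Lambda_v^{j,s}|<2^{-\tau_s/8}|X_{j,s}|\big)\le\frac{8D_{j,s}(v)}{t_j\tau_s}.\]
\end{lemma}

\begin{proof}
For a stage-$j$ package $q$ in which $T_s^{c^*}$ is drawn, let $r(q)$ be the part of the record preceding it and $T(q)=T_s^{c^*}$; send all other packages to a pair $(\dagger,\dagger)$ of extra symbols, and let $\mathcal R$ be the set of values $r\ne\dagger$. By Lemma~\ref{lem:structure}(3), $r$ determines $X(r)=X_s^{c^*}$ and the uniformity hypothesis holds. Let $\Lambda(a,r)$ be the intersection of $X(r)$ with $N_\circ(x)$ over the coordinates $x$ of $a$ that lie in $\Omega$. In the process, $Q_j$ is alive, so $r(Q_j)\in\mathcal R$. The coordinates of $A_{j,s}$ in $\Omega$ are exactly the images of the neighbors of $v$ placed before $(j,s)$, so $\Lambda(A_{j,s},r(Q_j))=\Lambda_v^{j,s}$.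 Each of these images lies in $W(\Gamma_k)$ or in some $X_{j',s'}$ with $(j',s')\prec(j,s)$, hence in $N_\circ(T_{j,s})$ by Lemma~\ref{lem:vis}. By the symmetry of $\chi$, all entries of $T_{j,s}$ lie in $\Lambda_v^{j,s}$. The displayed bound is Markov's inequality for $\log(|X_{j,s}|/|\Lambda_v^{j,s}|)\ge0$, with Lemma~\ref{lem:witness}(i).
\end{proof}

Within a round, information grows by the cost of the neighbors placed; from one round to the next it is divided by $p$.

\begin{lemma}\label{lem:rec}
For every vertex $v$:
\begin{enumerate}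
\item[(i)] $D_{j,s}(v)\le D_{j,j}(v)+\sum_{u\in N_G(v)\cap V_j}\big(L+\mathbb E[\gamma_u\mathbf 1_{u\text{ placed before }(j,s)}]\big)$ for $0\le j<k$ and $j\le s\le k$;
\item[(ii)] $D_{j-1,j-1}(v)\le\frac1p\big(D_{j,k}(v)+\beta_j\big)$ for $1\le j\le k-1$;
\item[(iii)] $D_{k-1,k-1}(v)\le\frac1p\big(|N_G(v)\cap V_{\mathrm{top}}|\,H\tau_k+\beta_k\big)$ if $k\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Write $A_{j,s}=(A_{j,j},B)$, where $B$ lists in time order the values of the slots of round $j$ before $(j,s)$. Apply Lemma~\ref{lem:calc}(c) with all $\nu_i=\nu_*$ and $F_i$ the history before the $i$-th slot. By \eqref{eq:slot}, a slot of $u$ contributes $1$ plus the expectation of $\gamma_u$ on the event that $u$ is placed at that slot. Sum over the at most $L$ slots of each $u\in N_G(v)\cap V_j$.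

(ii) Put $A=A_{j,k}=A_{j-1,j-1}$. The package $Q_{j-1}$ is entry number $\alpha_{j-1}$ of $\Gamma_j$, and $\alpha_{j-1}$ is independent of $(A,\Gamma_j)$ by \eqref{eq:indep}. Lemma~\ref{lem:calc}(d), then (b) with $\Gamma_j\in\mathcal E_j$, give
\[D_{j-1,j-1}(v)\le\tfrac1p\,\mathcal I_{\Pi_j}(A;\Gamma_j)=\tfrac1p\big(\mathcal I_{\Pi_j(\cdot|\mathcal E_j)}(A;\Gamma_j)+\beta_j\big).\]
The bundle $\Gamma_j$ is a function of $Q_j$, and the image of $P_j$ under this function is $\Pi_j(\cdot\,|\mathcal E_j)$ by step (a) of the sampling. So $\mathcal I_{\Pi_j(\cdot|\mathcal E_j)}(A;\Gamma_j)\le D_{j,k}(v)$ by Lemma~\ref{lem:calc}(a).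

(iii) Now $A=A_{k-1,k-1}$ lists the images of $N_G(v)\cap V_{\mathrm{top}}$. By \eqref{eq:indep} and Lemma~\ref{lem:calc}(d), $D_{k-1,k-1}(v)\le\frac1p\mathcal I_{\Pi_k}(A;\Gamma_k)$. Since $\mathcal L(\Gamma_k)=\Pi_k(\cdot\,|\mathcal E_k)$, we have $D(\mathcal L(\Gamma_k)\|\Pi_k)=\beta_k$. Apply Lemma~\ref{lem:calc}(c), starting from a constant, with all $\nu_i=\mu$: each coordinate adds at most $H\tau_k$ by \eqref{eq:sigma}.
\end{proof}

Information and cost now bound each other: little information makes late, expensive positions unlikely, and small expected cost keeps the information small. We close this loop by induction along the order of positions. Let $\deg_{\ge j}(v)$ be the number of neighbors of $v$ in $V_{\mathrm{top}}\cup V_j\cup\dots\cup V_{k-1}$. Define $g_k=b+1$ and $g_{j-1}=\frac Kpg_j+(H+2)$. Then $g_j\ge b+1$, and induction on $i$ gives $g_{k-i}\le(K/p)^i(b+1+i(H+2))$, since $K/p\ge1$. By (P1) and (P3),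
\begin{equation}\label{eq:g}
b+1\le g_j\le4\big(b+1+L(H+2)\big)\le8b\qquad(0\le j\le k).
\end{equation}

\begin{lemma}\label{lem:loop}
For $0\le j<k$ the following hold.
\begin{enumerate}
\item[$(\mathrm I_j)$] $D_{j,j}(v)\le g_j\tau_j(\deg_{\ge j+1}(v)+1)$ for all $v\in V(G)$.
\item[$(\mathrm{II}_j)$] $\mathbb E[\gamma_u\mathbf 1_{u\text{ placed before }(j,s)}]\le b\tau_j$ for all $u\in V_j$ and $j\le s\le k$.
\end{enumerate}
\end{lemma}

\begin{proof}
We prove $(\mathrm I_{k-1})$, then $(\mathrm I_j)\Rightarrow(\mathrm{II}_j)$, then $(\mathrm I_j),(\mathrm{II}_j)\Rightarrow(\mathrm I_{j-1})$. One computation is used in the last two parts. If $(\mathrm I_j)$ holds and $(\mathrm{II}_j)$ holds for a given $s$, then Lemma~\ref{lem:rec}(i) and $L+b\tau_j\le(b+1)\tau_j\le g_j\tau_j$ give, for all $v\in V(G)$,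
\begin{equation}\label{eq:round}
D_{j,s}(v)\le g_j\tau_j(\deg_{\ge j+1}(v)+1)+|N_G(v)\cap V_j|\,g_j\tau_j=g_j\tau_j(\deg_{\ge j}(v)+1).
\end{equation}

$(\mathrm I_{k-1})$: By Lemma~\ref{lem:rec}(iii), \eqref{eq:beta} and $\tau_k=K\tau_{k-1}$,
\[D_{k-1,k-1}(v)\le\tfrac KpH\tau_{k-1}\deg_{\ge k}(v)+(H+2)\tau_{k-1},\]
and both $\frac KpH$ and $H+2$ are at most $g_{k-1}=\frac Kp(b+1)+H+2$, since $H\le b$.

$(\mathrm I_j)\Rightarrow(\mathrm{II}_j)$: We use induction on $s$, for all $u\in V_j$ at once. For $s=j$ no vertex of $V_j$ has been placed. Let $s>j$ and assume the bound for all smaller values. For $u\in V_j$ we have $\deg u+1\le\kappa_{j+1}=K\kappa_j$, so \eqref{eq:round} and \eqref{eq:g} give $D_{j,s''}(u)\le8b\tau_jK\kappa_j$ for $j\le s''<s$. If $u$ is placed at $(j,s')$ with $j<s'<s$, then it was unplaced and not in $V_{j,s'-1}$ at the previous position, so $|\Lambda_u^{j,s'-1}|<2^{-\tau_{s'-1}/8}|X_{j,s'-1}|$. By Lemma~\ref{lem:apply} and $t_j=M\kappa_j$, this has probability at most $64bK\tau_j/(M\tau_{s'-1})$. With \eqref{eq:cost} and $\tau_{s'}=K\tau_{s'-1}$,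
\begin{align*}
\mathbb E[\gamma_u\mathbf 1_{u\text{ placed before }(j,s)}]&\le(H+1)\Big[\tau_j+\sum_{s'=j+1}^{s-1}\tau_{s'}\,\frac{64bK\tau_j}{M\tau_{s'-1}}\Big]\\
&\le(H+1)\tau_j+\frac{64(H+1)LK^2}{M}\,b\tau_j\le\frac b2\tau_j+\frac b2\tau_j,
\end{align*}
by (P3) and the first inequality in (P4).

$(\mathrm I_j),(\mathrm{II}_j)\Rightarrow(\mathrm I_{j-1})$ for $1\le j\le k-1$: By Lemma~\ref{lem:rec}(ii), \eqref{eq:round} with $s=k$, and \eqref{eq:beta},
\[D_{j-1,j-1}(v)\le\tfrac1p\big(g_jK\tau_{j-1}(\deg_{\ge j}(v)+1)+p(H+2)\tau_{j-1}\big)\le g_{j-1}\tau_{j-1}(\deg_{\ge j}(v)+1).\qedhere\]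
\end{proof}

\section{Every vertex is placed; end of the proof}\label{sec:end}

At the last position of a round the threshold $2^{-\tau_{k-1}/8}$ is within a factor $K$, in the exponent, of the largest scale $\tau_k$, so worst-case bounds on all costs suffice and the exponential part of the witness lemma applies.

\begin{lemma}\label{lem:placed}
With probability at least $1-\frac1{1000}$, every vertex is placed.
\end{lemma}

\begin{proof}
Vertices of $V_{\mathrm{top}}$ are always placed. Let $v\in V_j$ with $j<k$. If $v$ is never placed, then $v\notin V_{j,k-1}$, so $|\Lambda_v^{j,k-1}|<2^{-\lambda}|X_{j,k-1}|$ with $\lambda=\tau_{k-1}/8$. Let $A=A_{j,k-1}(v)$, and let $\nu$ be the product of $\mu$ over the top coordinates of $A$ and of $\nu_*$ over its slots. We claim that pointwise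
\begin{equation}\label{eq:pointwise}
\mathcal L(A,Q_j)\le2^\eta\,\nu\times P_j,\qquad\eta=\beta_{j+1}+\dots+\beta_k+\deg(v)(H+2)\tau_k .
\end{equation}

First we bound $\mathcal L(Q_j)$. An inequality $P\le CP'$ between laws passes to image laws and to averages. We have $\mathcal L(\Gamma_k)\le2^{\beta_k}P_{k-1}^{\otimes p}$, so each entry of $\Gamma_k$, and hence the entry $Q_{k-1}$ with independent random index, has law at most $2^{\beta_k}P_{k-1}$. The image of $P_{k-1}$ on bundles is $\Pi_{k-1}(\cdot\,|\mathcal E_{k-1})\le2^{\beta_{k-1}}P_{k-2}^{\otimes p}$, so $\mathcal L(\Gamma_{k-1})\le2^{\beta_k+\beta_{k-1}}P_{k-2}^{\otimes p}$ and $\mathcal L(Q_{k-2})\le2^{\beta_k+\beta_{k-1}}P_{k-2}$. Repeating this down to level $j$ gives $\mathcal L(Q_j)\le2^{\beta_{j+1}+\dots+\beta_k}P_j$.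

Next, write $\mathcal L(A|Q_j)$ as the product of the laws of the coordinates given $Q_j$ and the previous coordinates. Each factor is an average of laws given histories. Relative to the corresponding factor of $\nu$, its density is therefore at most $2^{H\tau_k}$ at a top coordinate, by \eqref{eq:sigma}; at most $2$ at the value $*$ of a slot; and at most $2\cdot2^{(H+1)\tau_{k-1}}$ at a value in $\Omega$ of a slot, by \eqref{eq:slot} and \eqref{eq:cost}. At a point of positive probability, a neighbor outside $V_{\mathrm{top}}$ has at most $L$ slots and at most one slot value in $\Omega$, so it contributes a factor at most $2^{L+(H+1)\tau_{k-1}}\le2^{(H+2)\tau_k}$. This proves \eqref{eq:pointwise}.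

By \eqref{eq:beta} and $K\ge2$, $\beta_{j+1}+\dots+\beta_k\le(H+2)(\tau_0+\dots+\tau_k)\le2(H+2)\tau_k$. Since $\deg v+2\le\kappa_{j+1}+1\le2K\kappa_j$ and $\tau_k=K\tau_{k-1}$, the second inequality in (P4) gives
\[\eta\le(\deg v+2)(H+2)\tau_k\le2K^2(H+2)\kappa_j\tau_{k-1}\le\tfrac1{16}M\kappa_j\tau_{k-1},\]
while $\lambda t_j=\frac18M\kappa_j\tau_{k-1}$. By Lemmas~\ref{lem:apply} and~\ref{lem:witness}(ii), $v$ is never placed with probability at most $2^{-M\kappa_j\tau_{k-1}/16}\le2^{-2L}\le(100m)^{-2}$. The sum over at most $2m$ vertices is at most $\frac1{1000}$.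
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:density}]
Given $\Gamma_k$, the ends of an edge inside $V_{\mathrm{top}}$ are mapped to a pair with law $\sigma\times\sigma$, which by Lemma~\ref{lem:sat} and the definition of $\mathcal E_k$ fails to be good with probability at most $5\varepsilon\le\frac1{20m}$. This is where $\varepsilon\le\frac1{100m}$ is needed. With Lemma~\ref{lem:placed}, $\Pr(\mathcal S)\ge1-\frac1{20}-\frac1{1000}>\frac12$. By Lemma~\ref{lem:loop} $(\mathrm{II}_j)$ with $s=k$, by \eqref{eq:levels}, $\tau_j=32L^2M\kappa_j$, $k\le L$ and $H\le b$,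
\[\mathbb E\sum_u\gamma_u\le|V_{\mathrm{top}}|H\tau_k+\sum_{j<k}|V_j|\,b\tau_j\le2m\cdot32L^2M(H+Lb)\le64L^2M(L+1)b\,m .\]
With $M=3000L^5$, $L+1\le\frac87L$ and $b\le6L^3$, the right side is at most $64\cdot3000\cdot\frac87\cdot6\,L^{11}m\le1.32\cdot10^6L^{11}m$. Lemma~\ref{lem:count} gives
\[\pi_{c^*}(G)\ge2^{-1-2.64\cdot10^6L^{11}m}\ge2^{-3\cdot10^6L^{11}m}.\qedhere\]
\end{proof}

Together with the reduction in Section~\ref{sec:cost} and the bound $C(G)\le2^{1-m}$ of Burr and Rosta, this completes the proof of Theorem~\ref{thm:main}.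

\begin{thebibliography}{1}
\bibitem{source} \emph{There Exist Graphs With Super-Exponential Ramsey Multiplicity Constant}, \texttt{http://math.mit.edu/\~{}fox/paper-Multiplicity.pdf}.
\end{thebibliography}
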